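# Hamiltonian decompositions of the minimum distance graph of the Hamming code

## 1. Sixteen words of length 7

Write $d(\mathbf x,\mathbf y)$ for the Hamming distance on $\mathbb F_2^n$, the number of coordinates in which $\mathbf x$ and $\mathbf y$ differ.

**Definition (1-perfect code).** A set $C\subseteq\mathbb F_2^n$ is a binary 1-perfect code if for every $\mathbf x\in\mathbb F_2^n$ there is a unique $\mathbf c\in C$ with $d(\mathbf x,\mathbf c)\le 1$.

For instance $\{000,111\}$ is 1-perfect of length 3. Non-trivial binary 1-perfect codes exist only for $n=2^m-1$, and all have minimum distance 3. A linear one is unique up to equivalence (a coordinate permutation followed by a translation). It is the Hamming code $H_n$.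

**Definition (minimum distance graph).** The graph $G(C)$ has vertex set $C$, and two words are adjacent when their distance equals the minimum distance of $C$.

**Definition (Hamiltonian decomposition).** A $k$-regular graph is Hamiltonian decomposable if it contains $\lfloor k/2\rfloor$ pairwise edge-disjoint Hamiltonian cycles. (For odd $k$, removing these cycles leaves a perfect matching. Thus $K_4$, with $k=3$, is Hamiltonian decomposable: one 4-cycle suffices.)

We use one concrete model of $H_n$ throughout. Let $n=2^m-1$, index the coordinates by the $n$ nonzero vectors of $\mathbb F_2^m$, which we call *points*, and identify a word with the set of points where it equals 1. Let $H_n$ consist of the sets of points whose elements sum to $0$. This is linear, and it is 1-perfect: if a set has sum $\sigma$, then for $\sigma=0$ it is a codeword and no single flip gives another one, while for $\sigma\neq0$ exactly one flip, that of the point $\sigma$, gives a codeword. Its dimension is $n-m$. Its words of weight 3 are the *lines* $\{x,y,x+y\}$.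

**Length 7.** Here $H_7$ has $2^4=16$ words. There are $7\cdot 6/6=7$ lines. All seven points together have sum $0$, so complements of codewords are codewords. The words are therefore $0$, seven of weight 3, seven of weight 4, and the all-one word. Let $x_0,\dots,x_7$ be the words of even weight and let $y_i$ be the complement of $x_i$, so the $y_i$ are the words of odd weight. The difference of $x_i$ and $y_j$ has odd weight, hence weight 3 or 7, and weight 7 occurs only for $i=j$. Two words of equal parity differ in an even number of places, so they are not adjacent. Hence $G(H_7)$ is $K_{8,8}$ minus the perfect matching $\{x_iy_i\}$, with degree 7.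

Read indices mod 8. For $a\in\{1,3,5\}$ take all edges $x_iy_{i+a}$ and $x_iy_{i+a+1}$. They form the 16-cycle
$$x_0,\;y_{a+1},\;x_1,\;y_{a+2},\;x_2,\;y_{a+3},\dots,$$
because $y_{i+a+1}$ is adjacent to $x_i$ (offset $a+1$) and to $x_{i+1}$ (offset $a$). The three cycles use the offsets $1,2$, then $3,4$, then $5,6$, so they are edge-disjoint. As $\lfloor 7/2\rfloor=3$, the graph $G(H_7)$ is Hamiltonian decomposable.

What changes for larger $n$? Already $G(H_{15})$ has $2^{11}$ vertices and degree only 35, so it is nowhere near complete bipartite. The paper "Disjoint Hamiltonian cycles in minimum distance graphs of 1-perfect codes" (https://ajc.maths.uq.edu.au/pdf/69/ajc_v69_p215.pdf) is the source of the problem: is $G(H_n)$ Hamiltonian decomposable for all $n=2^m-1$, $m\ge 3$? The answer is yes.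

> **Theorem A.** $G(H_n)$ is Hamiltonian decomposable for all $n=2^m-1$, $m\ge3$.

What survives from length 7 is the group structure, and the proof lives there.

## 2. Lines as colors, products of cycles, and swaps

Let $S$ be the set of lines and
$$N=|S|=\frac{n(n-1)}6=\frac{(2^m-1)(2^{m-1}-1)}3 .\tag{1}$$
This is **odd**, since both factors in the numerator are odd.

The lines span $H_n$. Indeed, a function $\psi$ from points to $\mathbb F_2$ is orthogonal to all lines iff $\psi(x+y)=\psi(x)+\psi(y)$ for all $x\ne y$, that is, iff $\psi$ (with $\psi(0)=0$) is linear. The linear functions are exactly $H_n^\perp$, because $H_n$ is defined by the equations "sum of points $=0$". So the span of $S$ and $H_n$ have the same orthogonal space and are equal. Two words are adjacent in $G(H_n)$ iff their sum is a line.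

**Definition (Cayley multigraph).** Let $V$ be an $\mathbb F_2$-space and $\Sigma$ a finite family mapped to nonzero elements of $V$. $\mathrm{Cay}(V;\Sigma)$ has vertex set $V$ and, for each $s\in\Sigma$ and each pair $\{v,v+s\}$, one edge of *color* $s$. Two members of $\Sigma$ with the same image give parallel edges of different colors.

So $G(H_n)=\mathrm{Cay}(H_n;S)$, and a basis $B$ of $V$ gives $\mathrm{Cay}(V;B)\cong Q_{\dim V}$, the cube. Parallel edges arise in quotients: in $\mathbb F_2^2/\langle e_1+e_2\rangle$ the vectors $e_1,e_2$ have the same image, and $\{e_1,e_2\}$ gives two vertices joined by two parallel edges.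

We use the following theorems as black boxes.

* (Kotzig 1973.) The Cartesian product of two cycles decomposes into two Hamiltonian cycles.
* (Aubert–Schneider, Discrete Math. 38 (1982) 7–16.) If $C$ is a cycle and $G$ decomposes into two Hamiltonian cycles, then $C\,\square\,G$ decomposes into three Hamiltonian cycles.
* (Walecki.) $K_{2a}$ minus a perfect matching decomposes into $a-1$ Hamiltonian cycles.
* (Matroid union: Edmonds, Nash-Williams.) If $M_1,\dots,M_h$ are matroids on $E$ with rank functions $r_i$, then $E$ can be partitioned into sets $I_i$ independent in $M_i$ iff $|X|\le\sum_i r_i(X)$ for all $X\subseteq E$.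

**Lemma 1 (products).** If simple graphs $G_1,G_2$ decompose into $p$ and $q$ Hamiltonian cycles with $p\le q\le 2p$, then $G_1\,\square\,G_2$ decomposes into $p+q$ Hamiltonian cycles. In particular $Q_{2a}$ decomposes into $a$ Hamiltonian cycles for every $a\ge1$.

*Proof.* Let $C_1,\dots,C_p$ be the cycles of $G_1$. Since $p\le q\le2p$, the $q$ cycles of $G_2$ can be put into $p$ groups of size 1 or 2, with unions $\Gamma_1,\dots,\Gamma_p$. Every $C_i$ and $\Gamma_i$ is spanning, so $C_i\,\square\,\Gamma_i$ contains a copy of $C_i$ over each vertex of $G_2$ and a copy of $\Gamma_i$ over each vertex of $G_1$. Hence $G_1\,\square\,G_2$ is the edge-disjoint union of the spanning subgraphs $C_i\,\square\,\Gamma_i$. Kotzig's theorem splits such a product into 2 Hamiltonian cycles when $\Gamma_i$ is one cycle, and Aubert–Schneider splits it into 3 when $\Gamma_i$ is two. The total is $p+q$.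

For cubes: $Q_2=C_4$. For $a\ge2$ use $Q_{2a}=Q_{2\lfloor a/2\rfloor}\,\square\,Q_{2\lceil a/2\rceil}$ and induction; the hypothesis holds as $\lceil a/2\rceil\le 2\lfloor a/2\rfloor$. $\square$

**Swaps.** A *2-factor* is a spanning subgraph in which every vertex has degree 2. Let $\Phi$ be a 2-factor containing the disjoint edges $pq$ and $rt$. Replace them by edges $pr$ and $qt$.

* (a) If $pq$ and $rt$ lie in different components, these two components become one cycle and the others are unchanged: removing the edges leaves a path from $p$ to $q$ and a path from $r$ to $t$, and the new edges join them into one cycle.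
* (b) If they lie in one component and a traversal passes $p\to q$ and $r\to t$, the component stays one cycle: $p\to q\cdots r\to t\cdots p$ becomes $p-r\cdots q-t\cdots p$, with the middle path reversed.
* (c) If they lie in one component and a traversal passes $p\to q$ and $t\to r$, the component splits into two: the edge $qt$ closes the path $q\cdots t$, and $pr$ closes $r\cdots p$.

Suppose now that $\Phi,\Psi$ are edge-disjoint 2-factors of a Cayley multigraph and that on a square $v,\ v+a,\ v+a+s,\ v+s$ the edges $\{v,v+s\},\{v+a,v+a+s\}$ are in $\Phi$ and $\{v,v+a\},\{v+s,v+s+a\}$ are in $\Psi$. *Swapping on the square* exchanges the two pairs. Both remain 2-factors, edge-disjoint, with the same union. The number of edges of each color in $\Phi$ and in $\Psi$ changes only by $0$ or $\pm2$.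

## 3. Factoring out one line

Since $N$ is odd, some edges must be left over. We choose a line $b$ and work in the quotient $H_n/\langle b\rangle$, where the degree $N-1$ is even. The images of the lines $s\ne b$ are nonzero and pairwise distinct there, because $s+s'$ has even weight and so is never $b$.

**Lemma 2.** Let $b\in S$ and $K=(N-1)/2$. Suppose the edges of $\mathrm{Cay}(H_n/\langle b\rangle;S\setminus\{b\})$ are partitioned into Hamiltonian cycles $C_1,\dots,C_K$, and there are pairwise vertex-disjoint edges $e_i\in C_i$. Then $G(H_n)$ has $K=\lfloor N/2\rfloor$ edge-disjoint Hamiltonian cycles. For $n\ge15$ such edges $e_i$ always exist.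

*Proof.* **Lifting a cycle.** Take the lines used along $C_i$ and add them in $H_n$. The result is $0$ or $b$, since it vanishes in the quotient. The number of steps is $2^{n-m-1}$, which is even, and each line has odd weight, so the sum has even weight and is $0$. So following the same lines upstairs closes up after one round: the lift of $C_i$ consists of two disjoint cycles $C_i^0$ and $C_i^0+b$, each meeting every coset once.

**Merging the two lifts.** Let $e_i=\{x,x+\bar s\}$ and $v\in x$. Replace the two lifts $\{v,v+s\}$ and $\{v+b,v+b+s\}$ of $e_i$, which lie in different components, by $\{v,v+b\}$ and $\{v+s,v+s+b\}$. By (a) we get one Hamiltonian cycle $C_i'$. Its two $b$-edges lie over the two ends of $e_i$. Since the $e_i$ are vertex-disjoint, different $C_i'$ use different $b$-edges. Their other edges are lifts of edges of different $C_i$. So the $C_i'$ are edge-disjoint.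

**Finding the $e_i$.** Choose $e_1,e_2,\dots$ greedily. At each step at most $2(K-1)$ vertices are occupied, so at most $4(K-1)<2N$ edges of $C_i$ are forbidden. It suffices that $2N\le 2^{n-m-1}$. For $n=15$ this reads $70\le 1024$. For $n\ge31$ we have $n\ge3m+1$, so $2^{n-m-1}\ge2^{2m}>n^2>2N$. $\square$

**Length 7 once more.** Let us see the lemma at work where we already know the answer. The six lines other than $b$ have distinct nonzero images in $H_7/\langle b\rangle\cong\mathbb F_2^3$, so the quotient graph is $K_8$ minus a perfect matching, and by Walecki it decomposes into 8-cycles $C_1,C_2,C_3$. The greedy count is too weak here, so we choose the $e_i$ by hand. Fix $e_1\in C_1$. At most 4 edges of $C_2$ meet $e_1$, so at least 4 edges $e_2\in C_2$ are disjoint from it. If no edge of $C_3$ avoids $e_1\cup e_2$, then these 4 vertices meet all 8 edges of $C_3$, so no two of them are adjacent on $C_3$ and they form one of its two alternate-vertex classes. Then $e_2$ is the rest of the class containing an end of $e_1$. So at most one $e_2$ is bad, a good one exists, and Lemma 2 applies.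

## 4. Length 15: two copies of $K_{4,4}\,\square\,K_{4,4}\,\square\,Q_4$ and a $Q_{10}$

Now $N=35$ and the quotient $H_{15}/\langle b\rangle$ has dimension 10. We split the 34 remaining lines into three families, each generating a product graph to which Lemma 1 applies.

Let $\alpha\in\mathbb F_{16}$ with $\alpha^4=\alpha+1$, and write $i\in\mathbb Z_{15}$ for the point $\alpha^i$. From $\alpha^4=\alpha+1$, $\alpha^8=\alpha^2+1$ and $1+\alpha^5+\alpha^{10}=0$ we get the lines
$$A_i=\{i,i+1,i+4\},\qquad D_i=\{i,i+2,i+8\}\quad(i\in\mathbb Z_{15}),\qquad E_i=\{i,i+5,i+10\}\quad(0\le i\le4).$$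
The cyclic gaps are $(1,3,11)$, $(2,6,7)$, $(5,5,5)$, so these lines are distinct, and $15+15+5=35$: they are all the lines. Put $b=E_0$ and partition the other 34 lines into

* $P_1=\{A_0,A_2,A_3,\dots,A_{10}\}\cup\{D_2,D_4\}$,
* $P_2=\{D_0,D_5,D_6,D_7,D_9,D_{10},\dots,D_{14}\}\cup\{A_{12},A_{13}\}$,
* $P_3=\{A_1,A_{11},A_{14},D_1,D_3,D_8,E_1,E_2,E_3,E_4\}$.

One small graph is needed. $\mathrm{Cay}(\mathbb F_2^3;e_1,e_2,e_3,e_1+e_2+e_3)=K_{4,4}$, because the four generators are all the vectors of odd weight. $K_{4,4}$ with parts $\{x_i\},\{y_i\}$, $i\in\mathbb Z_4$, decomposes into two 8-cycles: the edges $x_iy_i,x_iy_{i+1}$, and the edges $x_iy_{i+2},x_iy_{i+3}$.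

**The family $P_1$.** We find a basis mod $b$ and express the two extra lines in it. The lines $A_0,\dots,A_{10}$ are independent, since their largest elements $4,\dots,14$ are distinct. Moreover
$$A_0+A_1+A_2+A_3+A_6=\{0,1,4\}+\{1,2,5\}+\{2,3,6\}+\{3,4,7\}+\{6,7,10\}=\{0,5,10\}=E_0,$$
and this involves $A_1$. So $E_0,A_0,A_2,\dots,A_{10}$ is a basis of $H_{15}$, and $A_0,A_2,\dots,A_{10}$ is a basis mod $b$. Next,
$$A_2+A_3+A_6=\{2,4,10\}=D_2,\qquad A_4+A_5+A_8=\{4,5,8\}+\{5,6,9\}+\{8,9,12\}=\{4,6,12\}=D_4 .$$
The triples $\{A_2,A_3,A_6\}$ and $\{A_4,A_5,A_8\}$ are disjoint, so
$$\mathrm{Cay}(H_{15}/\langle b\rangle;P_1)\cong K_{4,4}\,\square\,K_{4,4}\,\square\,Q_4,$$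
with $Q_4$ from $A_0,A_7,A_9,A_{10}$.

**The family $P_2$.** The same, with the roles of $A$ and $D$ exchanged. List
$$D_{10},D_{11},D_8,D_9,D_{12},D_{14},D_0,D_7,D_5,D_{13},D_6,$$
that is, $\{10,12,3\}$, $\{11,13,4\}$, $\{8,10,1\}$, $\{9,11,2\}$, $\{12,14,5\}$, $\{14,1,7\}$, $\{0,2,8\}$, $\{7,9,0\}$, $\{5,7,13\}$, $\{13,0,6\}$, $\{6,8,14\}$. The first ten contain the points $3,4,10,11,12,1,2,9,5,13$, respectively, each lying on no later line of the list. So these 11 lines are independent. Further,
$$D_5+D_6+D_8+D_{13}+D_{14}=\{5,7,13\}+\{6,8,14\}+\{8,10,1\}+\{13,0,6\}+\{14,1,7\}=\{0,5,10\}=E_0$$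
involves $D_8$, so the ten $D$'s of $P_2$ (all of the list except $D_8$) form a basis mod $b$. Finally $D_{12}+D_{14}+D_5=\{12,13,1\}=A_{12}$ and $D_{13}+D_0+D_6=\{13,14,2\}=A_{13}$, again with disjoint triples. So the graph is again $K_{4,4}\,\square\,K_{4,4}\,\square\,Q_4$, with $Q_4$ from $D_7,D_9,D_{10},D_{11}$.

**The family $P_3$.** We show that $E_0,\dots,E_4$ together with
$$A_1=\{1,2,5\},\ A_{11}=\{11,12,0\},\ A_{14}=\{14,0,3\},\ D_1=\{1,3,9\},\ D_3=\{3,5,11\},\ D_8=\{8,10,1\}$$
are independent. The blocks $E_i$ partition the points. Suppose a sum $T$ of some of the six lines is a union of blocks.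

* Point $7$ lies on none of the six, so its block $\{2,7,12\}$ is not in $T$. Point $2$ lies only on $A_1$ and point $12$ only on $A_{11}$, so neither is used.
* Point $4$ lies on none, so its block $\{4,9,14\}$ is not in $T$. Point $9$ lies only on $D_1$ and point $14$ only on $A_{14}$, so neither is used.
* Point $13$ lies on none, so its block $\{3,8,13\}$ is not in $T$. Point $8$ lies only on $D_8$, which is not used; then, of the lines still possible, only $D_3$ contains $3$, so it is not used either.

So $T$ is the empty sum. The $E_i$ are disjoint, hence independent. So we have 11 independent lines, $P_3$ is a basis mod $b=E_0$, and it gives $Q_{10}$.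

**Counting.** $K_{4,4}$ and $Q_4$ decompose into 2 Hamiltonian cycles each. By Lemma 1, $K_{4,4}\,\square\,K_{4,4}$ decomposes into $4$, then $K_{4,4}\,\square\,K_{4,4}\,\square\,Q_4$ into $6$ (as $2\le4\le2\cdot2$), and $Q_{10}$ into $5$. The total is $6+6+5=17=(N-1)/2$. By Lemma 2, $G(H_{15})$ is Hamiltonian decomposable.

## 5. Bases plus a remainder

Consider a graph $\mathrm{Cay}(V;S)$ with $\dim V=\rho$ even. The sensible attempt is to partition $S$ into bases of $V$. Each basis gives a cube $Q_\rho$, which decomposes into $\rho/2$ Hamiltonian cycles, and we are done if $\rho$ divides $|S|$. It stops right there. For $n=31$ we have $\rho=26$, $N=155$, and after dropping one line $154=5\cdot26+24$. The 24 remaining lines span a space of dimension at most 24, so the graph they generate is disconnected and contains no Hamiltonian cycle at all. The remainder must be mixed with some bases. In length 15 we mixed by hand: the extra lines satisfied relations such as $D_2=A_2+A_3+A_6$, with disjoint triples, and the graph became a product. A general partition gives no such control over how a remainder $R$ sits relative to a basis $B$. So we need a statement about $\mathrm{Cay}(V;B\cup R)$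 that uses only the independence of $R$:

**Proposition 3.** Let $B$ be a basis of $Z=\mathbb F_2^\rho$, $\rho$ even, and $R\subset Z$ an independent set disjoint from $B$, with $|R|=r$ even and $12\le r\le\rho$. Then $\mathrm{Cay}(Z;B\cup R)$ decomposes into $(\rho+r)/2$ Hamiltonian cycles.

The proof occupies Sections 6 to 9. First let us see what it gives.

> **Theorem B.** Let $V$ be an $\mathbb F_2$-space of even dimension $\rho\ge 26$ and $S\subset V\setminus\{0\}$ with $|S|\ge 3\rho+1$ and
> $$|S\cap X|\le \frac{|S|}{\rho}\dim X\quad\text{for all subspaces }X\le V. \tag{D}$$
> Then $\mathrm{Cay}(V;S)$ is Hamiltonian decomposable; if $|S|$ is odd, the edges left over can be taken to be all $\{x,x+s\}$ for one $s\in S$. Condition (D) holds whenever $S$ spans $V$ and some group of linear automorphisms of $V$ acts transitively on $S$.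

Condition (D) says that no subspace is richer in $S$, per dimension, than $V$ itself. For the seven nonzero vectors of $\mathbb F_2^3$ it holds: lines through $0$ give $1\le\frac73$ and planes $3\le\frac{14}3$. For $\{e_1,e_2,e_1+e_2,e_3\}$ in $\mathbb F_2^3$ it fails: the plane $\langle e_1,e_2\rangle$ contains $3>\frac43\cdot2$ of them.

*Proof of the decomposition, given Proposition 3.* **Choosing the sizes.** We want several bases and two remainders of even size at least 12. Let $\eta\in\{0,1\}$ with $\eta\equiv|S|$ mod 2, and write $|S|-\eta=t\rho+r'$ with $0\le r'<\rho$. Then $t\ge3$, and $r'$ is even, so $r'\le\rho-2$. The number $r'$ may be too small to be used alone, so we give up one basis and split $\rho+r'$ in two: put $r_1=2\lfloor(\rho+r')/4\rfloor$ and $r_2=\rho+r'-r_1$. Both are even, and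
$$r_2\ge r_1\ge\tfrac{\rho+r'}2-1\ge12,\qquad r_2\le\tfrac{\rho+r'}2+1\le\rho .$$

**Partitioning $S$.** The truncation of a matroid to rank $k$ has as independent sets the independent sets of size at most $k$; its rank function is $\min(\text{rank},k)$. Consider on $S$ the following matroids: $t-1$ copies of the linear matroid, its truncations to ranks $r_1$ and $r_2$, and, if $\eta=1$, its truncation to rank 1. For $X\subseteq S$ with $x=\dim\langle X\rangle$ the sum of the ranks is
$$g(x)=(t-1)x+\min(x,r_1)+\min(x,r_2)+\eta\min(x,1).$$
This is concave on $[0,\rho]$ with $g(0)=0$ and $g(\rho)=(t-1)\rho+r_1+r_2+\eta=|S|$. Hence $g(x)\ge\frac{|S|}\rho x$. By (D), $\frac{|S|}\rho x\ge|S\cap\langle X\rangle|\ge|X|$. Matroid union gives a partition of $S$ into independent sets of the respective matroids. Condition (D) for $X=\langle S\rangle$ shows $\dim\langle S\rangle=\rho$, so the maximal ranks are $\rho$ ($t-1$ times), $r_1,r_2$ and possibly 1; they sum to $|S|$, so every part has its maximal size. We obtain $t-1\ge2$ bases $B_1,\dots,B_{t-1}$, independent sets $R_1,R_2$ of sizes $r_1,r_2$, and, if $\eta=1$, a singleton $\{s\}$, which we discard.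

**Counting cycles.** For $i\ge3$, $\mathrm{Cay}(V;B_i)\cong Q_\rho$ decomposes into $\rho/2$ Hamiltonian cycles. For $i=1,2$, Proposition 3 decomposes $\mathrm{Cay}(V;B_i\cup R_i)$ into $(\rho+r_i)/2$. The total is $\frac{(t-1)\rho+r_1+r_2}2=\lfloor|S|/2\rfloor$, and only the edges of color $s$ (if $\eta=1$) are unused. $\square$

For the last sentence of Theorem B, and again for even $m$, we need the following.

**Lemma 4 (density).** Let $E$ be a nonempty finite set of nonzero vectors, $r(X)=\dim\langle X\rangle$, and $\gamma=\max_{\emptyset\ne X\subseteq E}|X|/r(X)$. There is a unique largest set $Y$ attaining $\gamma$, and it is a union of orbits of any group of linear automorphisms preserving $E$. If $Y=E$ and $E$ spans a space of dimension $\rho$, then (D) holds for $E$ in that space.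

*Proof.* Let $X,Y$ attain $\gamma$. By submodularity of $r$,
$$|X\cup Y|+|X\cap Y|=|X|+|Y|=\gamma\,(r(X)+r(Y))\ge\gamma\, r(X\cup Y)+\gamma\, r(X\cap Y).$$
But $|X\cup Y|\le\gamma r(X\cup Y)$ and $|X\cap Y|\le\gamma r(X\cap Y)$ (the latter also if $X\cap Y=\emptyset$). So equality holds throughout and $X\cup Y$ attains $\gamma$. Hence the union of all sets attaining $\gamma$ attains it and is the unique largest one. An automorphism preserving $E$ permutes the sets attaining $\gamma$, so it fixes the largest one. If $Y=E$, then $\gamma=|E|/\rho$, and for a subspace $X$ we get $|E\cap X|\le\gamma\, r(E\cap X)\le\frac{|E|}\rho\dim X$. $\square$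

If the group is transitive on a spanning set $E=S$, the only nonempty union of orbits is $S$, so $Y=S$ and (D) holds. This finishes Theorem B, apart from Proposition 3.

## 6. Adding two dimensions at a time

How can we decompose $\mathrm{Cay}(Z;B\cup R)$ when $R$ does not span? If $R$ were also a basis, we would have two cubes on the same vertices and nothing to do. We force this by factoring out some vectors of $B$, and then return to $Z$ step by step. Returning by one dimension adds one color, hence degree 1; to gain a complete cycle per step we return by two dimensions and add two colors.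

To lift cycles we must know that they close up. In Section 3 this came from a parity of weights. Here we build it into the induction.

**Definition (even cycle).** A Hamiltonian cycle in a Cayley multigraph is *even* if it contains an even number of edges of every color.

For example, the 4-cycle $Q_2=\mathrm{Cay}(\mathbb F_2^2;e_1,e_2)$ is even: it uses each color twice. An example that is not even lies in $\mathrm{Cay}(\mathbb F_2^3;e_1,e_2,e_3,f)$ with $f=e_1+e_2+e_3$: the steps $e_1,e_2,f,e_1,e_2,e_1,e_3,e_2$ visit
$$0,\ e_1,\ e_1+e_2,\ e_3,\ e_1+e_3,\ e_1+e_2+e_3,\ e_2+e_3,\ e_2,\ \text{and back to }0,$$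
with color counts $3,3,1,1$. If in a larger space $f$ is the image of $e_1+e_2+e_3+b$ with $b$ new, the steps sum to $b\ne0$ upstairs and the lift does not close after one round. An even cycle always lifts to closed cycles, since every color cancels.

**Lemma 5 (two-dimensional lift).** Let $\Sigma$ be a family of nonzero elements of $V$ (finite-dimensional over $\mathbb F_2$), with $b,c\in\Sigma$ independent, $W=\langle b,c\rangle$, $\Delta=\Sigma\setminus\{b,c\}$, no member of $\Delta$ in $W$, and every element of $V/W$ the image of at most two members of $\Delta$. Put $M=|V/W|$. Suppose the edges of $\mathrm{Cay}(V/W;\Delta)$ are partitioned into $k$ even Hamiltonian cycles $C_1,\dots,C_k$ with $k\ge12$ and $M\ge2^k$. Then the edges of $\mathrm{Cay}(V;\Sigma)$ are partitioned into $k+1$ even Hamiltonian cycles.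

*Proof of Proposition 3 from Lemma 5.* By Steinitz there is $B'=\{b_1,\dots,b_{2q}\}\subseteq B$, $2q=\rho-r$, such that $B'\cup R$ is a basis of $Z$. For $0\le j\le q$ put
$$U_j=\langle b_{2j+1},\dots,b_{2q}\rangle,\qquad Z_j=Z/U_j,\qquad \Sigma_j=(B\setminus B')\cup\{b_1,\dots,b_{2j}\}\cup R,$$
so $\dim Z_j=r+2j$. In $Z_j$ the images of $(B\setminus B')\cup\{b_1,\dots,b_{2j}\}$ form a basis, and the images of $R$ are independent because $R\cup B'$ is. So all images are nonzero, and each element of $Z_j$ is the image of at most two members of $\Sigma_j$, one from each of the two independent sets.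

*Start.* In $Z_0$, of dimension $r$, both $B\setminus B'$ and $R$ give bases. So $\mathrm{Cay}(Z_0;\Sigma_0)$ is the edge-disjoint union of two cubes $Q_r$ on the same vertex set, and since $r$ is even it decomposes into $r$ Hamiltonian cycles. Each of these is even: its steps sum to $0$ and its colors are independent.

*Step.* We have $Z_j=Z_{j+1}/\langle b_{2j+1},b_{2j+2}\rangle$, the two vectors being independent in $Z_{j+1}$, and no member of $\Sigma_j$ vanishes in $Z_j$. So Lemma 5 applies with $V=Z_{j+1}$, $\Sigma=\Sigma_{j+1}$, $\Delta=\Sigma_j$, $k=r+j\ge12$ and $M=2^{r+2j}\ge2^k$. After $q$ steps we are in $Z_q=Z$ with $\Sigma_q=B\cup R$ and $r+q=(\rho+r)/2$ cycles. $\square$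

**The 2-factors in Lemma 5 and a count of swaps.** The *fiber* over $x\in V/W$ is the coset $x$ itself. Its $b$- and $c$-edges form a 4-cycle $F_x$. Let $F=\bigcup_xF_x$. A base edge $\{x,x+\bar s\}$ of color $s$ has four lifts $\{v,v+s\}$, $v\in x$. Since $C_l$ is even, its steps sum to $0$ in $V$, so the lifts of its edges form four disjoint cycles $C_l^u=C_l^0+u$, $u\in W$, each meeting every fiber once; here $C_l^0$ is any one of the four. Let $\hat C_l$ be their union. Then $\hat C_1,\dots,\hat C_k,F$ are $k+1$ two-factors that partition the edges of $\mathrm{Cay}(V;\Sigma)$. All their color counts are even: $4$ times the count in $C_l$, and $2M$ for $b$ and for $c$ in $F$. We modify them only by swaps, so the counts stay even. It remains to make all $k+1$ of them connected.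

Now count. $F$ has $M$ components, and $\hat C_l$ has four. A swap of $\hat C_l$ with $F$ uses a square over an edge $e$ of $C_l$: it takes two of the four lifts of $e$, lying in cycles $C_l^u$ and $C_l^{u'}$ with $u+u'\in\{b,c\}$, and one fiber edge at each end of $e$. The factor $F$ needs at least $M-1$ swaps, and $M-1$ suffice if the base edges used form a spanning tree. For $l\ge2$ three swaps can connect $\hat C_l$. That accounts for $3(k-1)$ swaps, and the remaining $M-1-3(k-1)$ have to be swaps of $\hat C_1$ with $F$. So $\hat C_1$ undergoes a huge number of swaps, and we must control the resulting number of cycles. This is a problem about words over $\mathbb Z_4$.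

## 7. Words over $\mathbb Z_4$

Let $w=(\lambda_1,\dots,\lambda_L)$, $L\ge1$, be a cyclic word over $\mathbb Z_4$. Take strands $A_{h,u}$ ($h\in\mathbb Z_L$, $u\in\mathbb Z_4$), each with a left and a right end. *Move* $h$, with $\lambda=\lambda_h$, makes these joins:

* the right ends of $A_{h-1,\lambda}$ and $A_{h-1,\lambda+1}$;
* the left ends of $A_{h,\lambda}$ and $A_{h,\lambda+1}$;
* for $u\ne\lambda,\lambda+1$, the right end of $A_{h-1,u}$ with the left end of $A_{h,u}$ (the strand *passes*).

Let $N(w)$ be the number of resulting closed curves. For $w=(0)$ the strands $0$ and $1$ form one curve, while strands $2$ and $3$ close up by themselves, so $N(0)=3$.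

**Parity of $N(w)$.** We always have $N(w)\equiv L$ mod 2. To see this, start with all four strands passing everywhere, which gives four curves, and introduce the moves one at a time. Orient strands with even $u$ from left to right and those with odd $u$ from right to left. A move replaces two passes of opposite directions by two joins; orient the new joins from the right end of the even strand to the right end of the odd one, and from the left end of the odd strand to the left end of the even one. The orientation stays consistent. In the notation of Section 2, with $pq$ the pass of the even strand ($p$ a right end, $q$ a left end) and $rt$ the pass of the odd strand ($r$ a right end, $t$ a left end), the traversal runs $p\to q$ and $t\to r$. So case (a) or case (c) applies, and the number of curves changes by exactly $\pm1$. Hence $N(w)\equiv4+L$.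

So to get $N(w)=1$ we need $L$ odd. In Section 6, $L$ would be $M-1-3(k-1)$ with $M$ even, which is odd exactly when $k$ is odd. For even $k$ the plain count is obstructed, and Section 9 will need one further device. Now we show that a large family of odd words does give one curve.

**(W1)** *If $L\ge3$ and $(\lambda_h,\lambda_{h+1},\lambda_{h+2})=(\lambda,\kappa,\lambda)$ with $\kappa=\lambda\pm1$, deleting $\lambda_{h+1},\lambda_{h+2}$ does not change $N$.*

For $\kappa=\lambda+1$ the strands are connected as
$$A_{h-1,\lambda+2}-A_{h,\lambda+2}-A_{h,\lambda+1}-A_{h,\lambda}-A_{h+1,\lambda}-A_{h+1,\lambda+1}-A_{h+1,\lambda+2}-A_{h+2,\lambda+2},$$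
and strand $\lambda+3$ passes through all three moves. For $\kappa=\lambda-1$ they are connected as
$$A_{h-1,\lambda-1}-A_{h,\lambda-1}-A_{h,\lambda}-A_{h,\lambda+1}-A_{h+1,\lambda+1}-A_{h+1,\lambda}-A_{h+1,\lambda-1}-A_{h+2,\lambda-1},$$
and strand $\lambda+2$ passes through all three. In both chains the consecutive joins are made by move $h$ (pass), move $h+1$ (right ends), move $h$ (left ends), move $h+1$ (pass), move $h+2$ (right ends), move $h+1$ (left ends), move $h+2$ (pass). Each chain begins at the right end of a strand $A_{h-1,\cdot}$ and ends at the left end of the strand $A_{h+2,\cdot}$ with the same second index. The right ends of $A_{h-1,\lambda},A_{h-1,\lambda+1}$ are joined by move $h$, and the left ends of $A_{h+2,\lambda},A_{h+2,\lambda+1}$ by move $h+2$. All strands $A_{h,\cdot},A_{h+1,\cdot}$ are used up in these chains. So between the right ends of the $A_{h-1,\cdot}$ and the left ends of the $A_{h+2,\cdot}$ the connections are those of a single move with label $\lambda$.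

**(W2)** $N(0,1,2)=1$. With $A_{0,u}=A_{3,u}$, the curve runs
$$A_{3,0},A_{3,1},A_{2,1},A_{2,2},A_{2,3},A_{1,3},A_{3,3},A_{3,2},A_{1,2},A_{1,1},A_{1,0},A_{2,0},\ \text{back to }A_{3,0}.$$
The joins, in order: move 1 (right ends), move 3 (pass of strand 1), move 2 (left ends), move 3 (right ends), move 2 (pass of strand 3), move 1 (pass of strand 3), move 3 (left ends), move 1 (pass of strand 2), move 2 (right ends), move 1 (left ends), move 2 (pass of strand 0), move 3 (pass of strand 0). All 12 strands occur.

By contrast, (W1) gives $N(0,1,0)=N(0)=3$; the $2$ at the end matters.

**Lemma 6.** Let $L\ge3$ be odd, $\lambda_1=0$, $\lambda_L=2$, odd-indexed letters in $\{0,2\}$, even-indexed letters in $\{1,3\}$. Call $\lambda_j$ ($1<j<L$) *deviated* if $\lambda_j\in\{2,3\}$. If $\lambda_2,\lambda_{L-1}$ are not deviated and no two consecutive letters are deviated, then $N(w)=1$.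

*Proof.* Induction on $L$. For $L=3$ the word is $(0,1,2)$, and this is (W2). Let $L\ge5$.

Suppose some $\lambda_j$ is deviated. Then $3\le j\le L-2$, and $\lambda_{j-1},\lambda_{j+1}$ are interior letters, not deviated, with indices of the same parity; so they are equal (both $0$ or both $1$). They differ from $\lambda_j$ by an odd amount, that is, by $\pm1$. Delete $\lambda_j,\lambda_{j+1}$ by (W1). The new word has the same form. The first and last letters and the index parities are preserved. The letter $\lambda_2$ is kept. The new penultimate letter is either the old $\lambda_{L-1}$ or, if $j=L-2$, the letter $\lambda_{j-1}$, and neither is deviated. The only new adjacency involves $\lambda_{j-1}$, which is not deviated. By induction $N=1$.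

If nothing is deviated, the word begins $0,1,0$. Delete letters 2 and 3 by (W1). The new word still has the required form, with nothing deviated. $\square$

## 8. The two-dimensional lift: choosing and performing the swaps

We prove Lemma 5, with the 2-factors $\hat C_1,\dots,\hat C_k,F$ of Section 6. The plan is this: place the $3(k-1)$ squares for $C_2,\dots,C_k$ far apart, put a move of $\hat C_1$ at almost every edge of $C_1$, and arrange the labels so that all squares are edge-disjoint and the word satisfies Lemma 6.

**Step 1: coordinates along $C_1$.** We name the vertices so that moves become letters. Let $C_1=(x_0,\dots,x_{M-1})$ with indices mod $M$, let $g_i=x_ix_{i+1}\in C_1$ have color $s_i$, and put $v_{i+1}=v_i+s_i$ with $v_0\in x_0$; this is consistent cyclically because the steps of $C_1$ sum to $0$. (The starting point $x_0$ is fixed in Step 2.) Write $[i,u]=v_i+u$ for $u\in W$, so that $C_1^u=\{[i,u]\}_i$ after choosing $C_1^0$ to be the lift through $v_0$. Put $u_0=0$, $u_1=b$, $u_2=b+c$, $u_3=c$. The fiber edge $\{[i,u_j],[i,u_{j+1}]\}$ has *label* $j\in\mathbb Z_4$; its color is $b$ for even $j$ and $c$ for odd $j$. A *move at position $i$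 with label $j$* is the swap between $\hat C_1$ and $F$ on the square
$$[i,u_j],\ [i,u_{j+1}],\ [i+1,u_{j+1}],\ [i+1,u_j].$$
It has *type* $b$ or $c$ according to the parity of $j$, and it *touches* $x_i$ and $x_{i+1}$. "Distance" always means cyclic distance along $C_1$.

**Step 2: squares for $C_2,\dots,C_k$, far apart.** For each $l\ge2$ we choose edges $e_{l,1},e_{l,2},e_{l,3}$ of $C_l$ with squares designed to chain the four lifts together:

* over $e_{l,1}$, the square on the lifts in $C_l^0,C_l^b$ (type $b$);
* over $e_{l,2}$, on the lifts in $C_l^b,C_l^{b+c}$ (type $c$);
* over $e_{l,3}$, on the lifts in $C_l^{b+c},C_l^c$ (type $b$).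

If $k$ is even, first choose $e^*=e_{2,1}$ with its two endpoints at distance $\ge6$. This is possible after renumbering $C_2,\dots,C_k$: at most $5M$ vertex pairs are at distance $\le5$, each is joined by at most two edges, and $10M<(k-1)M$ as $k\ge12$.

Choose the remaining edges greedily so that **endpoints of different chosen edges are at distance $\ge6$**. At each step there are fewer than $6(k-1)$ earlier endpoints, each excludes at most 11 vertices, and each vertex lies on two edges of $C_l$; so fewer than $132(k-1)$ edges of $C_l$ are excluded. For $k=12$ we have $132\cdot11=1452<4096$, and raising $k$ by one adds 132 on one side and $2^k$ on the other, so $132(k-1)<2^k\le M$ and the choice is possible. In the same way (now at most $132(k-1)$ edges of $C_1$ are excluded) there is an edge of $C_1$ both of whose ends are at distance $\ge6$ from all endpoints of chosen edges. Number the vertices so that this edge is $g_{M-1}=x_{M-1}x_0$.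

Let $\mathcal E$ be the set of all chosen edges, except $e^*$ if $k$ is even, and $\tau=|\mathcal E|$. Then $\tau=3(k-1)$ for odd $k$ and $\tau=3(k-1)-1$ for even $k$. In both cases $\tau$ is **even**; this is why $e^*$ is set aside.

**Step 3: gaps, and a spanning tree.** We decide where $\hat C_1$ makes moves. Position $M-1$ is a *gap*, and for each $e=x_ix_j\in\mathcal E$ with $0\le i<j\le M-1$, position $i$ is a gap. Distinct gap positions are at cyclic distance $\ge6$ by Step 2. Let $J$ be the set of non-gap positions and $L=|J|=M-1-\tau$. As $M$ is a power of 2 and $\tau$ is even, $L$ is odd; since $M>132(k-1)$, also $L\ge3$.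

*Claim T.* $\mathcal E\cup\{g_p:p\in J\}$ is a spanning tree of the base. It has $\tau+L=M-1$ edges. Every $x_i$ with $i<M-1$ is joined to a vertex of larger index: by $g_i$ if $i\in J$, and otherwise by an edge of $\mathcal E$ with left endpoint $x_i$. Following these edges, every vertex reaches $x_{M-1}$, so the graph is connected, and with $M-1$ edges on $M$ vertices it is a tree.

**Step 4: types and labels of the moves.** We make one move at each $p\in J$. For some $a$ (chosen later) such that $a-2,a-1,a,a+1\in J$ and none of $x_{a-2},\dots,x_{a+2}$ is an endpoint of a chosen edge, both moves at $a-1$ and $a$ have type $b$. Apart from this pair, cyclically consecutive moves have different types. This is consistent because $L$ is odd: from $a$ around to $a-1$ the types read $b,c,b,\dots,c,b$. Call the moves at $(a-1,a)$ the *special pair*; their labels are $2$ and $0$, respectively. All other moves have the default label $0$ (type $b$) or $1$ (type $c$), and are *deviated* if one of the following requirements changes the label ($0\to2$, $1\to3$).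

* (R1) If $e\in\mathcal E$ has type $\theta$ and endpoint $x_i$, and its square uses the fiber edge of label $\mu$ at $x_i$, then the $\theta$-type move at position $i-1$ or $i$ (if there is one) gets label $\mu+2$.
* (R2) ($k$ even) If the square over $e^*$ uses the fiber edge of label $\mu$ at an endpoint $x_i$ of $e^*$, then the $b$-type move at position $i-1$ or $i$ gets label $\mu$.

So (R1) makes moves avoid the fiber edges needed by $\mathcal E$, and (R2) makes moves bring the fiber edges needed by $e^*$ into $\hat C_1$.

*The requirements are well defined.* At an endpoint $x_i$ there is at most one move of a given type at positions $i-1,i$. Two such moves would be consecutive of equal type, hence the special pair, which touches no endpoint. At an endpoint $x_i$ of $e^*$, both positions $i-1,i$ are in $J$: other endpoints and $x_{M-1}$ are at distance $\ge6$, and $e^*\notin\mathcal E$ makes no gap. So the two moves there have different types and exactly one is of type $b$. Finally, a move at $p\in J$ is subject to at most one requirement. Different chosen edges share no endpoint, so two requirements on it would make both $x_p$ and $x_{p+1}$ endpoints, hence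 endpoints of the same chosen edge $e$, because they are at distance 1. If $e\in\mathcal E$, then $p$ is a gap, a contradiction; and $e=e^*$ is impossible because its endpoints are at distance $\ge6$.

*The deviations are sparse.* The moves at $a-2,\dots,a+1$ touch no endpoint, so none of them is changed. Two cyclically consecutive moves are never both deviated. Suppose they were. At most one gap lies between them, so their positions differ by at most 2, and the endpoints they touch are at distance $\le3$, hence belong to the same chosen edge. By (R1) and (R2) both moves then have the type of that edge. Being consecutive of equal type, they form the special pair, which touches no endpoint: a contradiction.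

**Step 5: the squares are pairwise edge-disjoint.** This lets us perform the swaps in any order. Moves at adjacent positions share a fiber, but consecutive moves have different labels: either different types, or labels $2$ and $0$. Moves at non-adjacent positions share no fiber, and lifts of different $g_p$ are different. At an endpoint of $e\in\mathcal E$ of type $\theta$, the square over $e$ uses label $\mu$; by (R1) a $\theta$-type move there uses $\mu+2$, and a move of the other type uses a label of the other parity. Squares over different chosen edges lie over disjoint endpoint sets, and their other edges are in $\hat C_l$ with $l\ge2$. So the squares of all moves and of all $e\in\mathcal E$ are pairwise edge-disjoint.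

**Step 6: the first phase.** Perform all moves ($\hat C_1$ with $F$) and, for each $e_{l,h}\in\mathcal E$, the swap of $\hat C_l$ with $F$ on its square.

*$F$ becomes a Hamiltonian cycle $F'$.* Perform the swaps one at a time. At each time the components of the modified $F$ are the unions of fibers over the components of the forest of base edges used so far. By Claim T the next base edge joins two different components of this forest, so the two fiber edges of its square lie in different components of $F$, and (a) applies. This happens $M-1$ times, starting with $M$ components.

*For $l\ge2$* (except $l=2$ if $k$ is even) the three swaps successively merge $C_l^0,C_l^b,C_l^{b+c},C_l^c$, by (a), into one cycle $C_l'$. For $k$ even and $l=2$ only two swaps are made, and we get exactly two components: $C_2^0$, and one containing $C_2^b$.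

*$\hat C_1$ becomes a Hamiltonian cycle $C_1'$.* Between cyclically consecutive moves at positions $p,p'$ the strands are the paths $[p+1,u_j],\dots,[p',u_j]$, with second index $j$. (If $p'=p+1$ a strand is a single vertex.) A move at $p$ with label $\lambda$ removes the lifts of $g_p$ in $C_1^{u_\lambda},C_1^{u_{\lambda+1}}$, joins $[p,u_\lambda]$ with $[p,u_{\lambda+1}]$ (right ends) and $[p+1,u_\lambda]$ with $[p+1,u_{\lambda+1}]$ (left ends), and leaves the other two lifts as passes. These are exactly the joins of Section 7. So the number of components is $N(w)$ for the cyclic word $w$ of labels. Read $w$ from the move at $a$ around to the move at $a-1$. Then $\lambda_1=0$, $\lambda_L=2$; letters of odd index have type $b$, those of even index type $c$. The letters $\lambda_2$ and $\lambda_{L-1}$ belong to the moves at $a+1$ and $a-2$ and are not deviated. No two consecutive letters are deviated. Lemma 6 gives $N(w)=1$.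

**Step 7: odd $k$.** Here all that remains is to exhibit $a$. Take $a=3$. Since $x_{M-1}$ and $x_0$ are at distance $\ge6$ from all endpoints, $x_1,\dots,x_5$ are not endpoints and $1,2,3,4\in J$. All factors $F',C_1',\dots,C_k'$ are Hamiltonian cycles, and their color counts are even. This proves Lemma 5 for odd $k$.

## 9. Even $k$: one extra swap that must not split $C_1'$

For even $k$, after the first phase (for any admissible $a$) everything is a Hamiltonian cycle except the modified $\hat C_2$, which has two components. A further swap of $\hat C_2$ with $F'$ would be unsafe: by Claim T the cycle $F'$ is already connected, and a swap could split it. Instead we swap on the square over $e^*$ between $\hat C_2$ and $C_1'$; requirement (R2) was made for this. The danger is that $C_1'$ splits, as in (c). We now have two choices of $a$, and one of them puts us in case (b).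

**Step 8: the extra swap is available, and fixes $\hat C_2$.** Let $e^*=x_ix_j$, $i<j$, of color $s$. Then $j-i\ge6$, and $i\ge6$ since $x_0$ is at distance $\ge6$ from all endpoints. We choose $a\in\{i+3,\,i-3\}$. Both are admissible: the vertices $x_{i+1},\dots,x_{i+5}$, respectively $x_{i-5},\dots,x_{i-1}$, are at distance at most 5 from $x_i$, so they are not endpoints; and the positions $i+1,\dots,i+4$, respectively $i-5,\dots,i-2$, are in $J$, since none of them is $M-1$ or a left endpoint. By (R2), the two fiber edges of the square over $e^*$ are in $C_1'$. Its two $s$-edges are the lifts of $e^*$ in $C_2^0$ and $C_2^b$; they are still in the modified $\hat C_2$, and in different components. Swap on this square between $C_1'$ and the modified $\hat C_2$. By (a) the latter becomes a Hamiltonian cycle. It remains to choose $a$ so that $C_1'$ stays one cycle.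

**Step 9: an orientation of $C_1'$.** We need the directions in which $C_1'$ traverses the two fiber edges. Orient $C_1^{u_0},C_1^{u_2}$ forward (increasing index) and $C_1^{u_1},C_1^{u_3}$ backward. A move at $p$ on the pair $\{u^+,u^-\}$, with $u^+$ of even index and $u^-$ of odd index, removes $[p,u^+]\to[p+1,u^+]$ and $[p+1,u^-]\to[p,u^-]$. Orient the added edges
$$[p,u^+]\to[p,u^-],\qquad[p+1,u^-]\to[p+1,u^+].$$
Each of the four vertices keeps in-degree 1 and out-degree 1, so this is a consistent orientation of the cycle $C_1'$.

Let $\varphi:W\to\mathbb F_2$ be linear with $\varphi(b)=\varphi(c)=1$. Then $\varphi(u_0)=\varphi(u_2)=0$ and $\varphi(u_1)=\varphi(u_3)=1$, so $\varphi(u^+)=0$ and $\varphi(u^-)=1$. Let $\varepsilon_i=0$ if the $b$-type move at $x_i$ is at position $i$, and $\varepsilon_i=1$ if it is at position $i-1$; define $\varepsilon_j$ likewise. In the first case the fiber edge at $x_i$ is the added edge $[p,u^+]\to[p,u^-]$ with $p=i$; in the second it is $[p+1,u^-]\to[p+1,u^+]$ with $p=i-1$. So the fiber edge of the square at $x_i$ is directed from its end $[i,u]$ with $\varphi(u)=\varepsilon_i$, and the one at $x_j$ from its end $[j,u']$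 with $\varphi(u')=\varepsilon_j$.

Write $v_i+s=v_j+\sigma$ with $\sigma\in W$, so that color $s$ joins $[i,u]$ to $[j,u+\sigma]$. Take $u$ with $\varphi(u)=\varepsilon_i$, so $C_1'$ traverses $[i,u]\to[i,u+b]$. The end $[j,u+\sigma]$ of the other fiber edge has $\varphi(u+\sigma)=\varepsilon_i+\varphi(\sigma)$. If
$$\varepsilon_i+\varepsilon_j=\varphi(\sigma),\tag{2}$$
then $C_1'$ traverses $[j,u+\sigma]\to[j,u+\sigma+b]$, and (b) applies with $p=[i,u]$, $q=[i,u+b]$, $r=[j,u+\sigma]$, $t=[j,u+\sigma+b]$: after the swap $C_1'$ is still a single cycle.

**Step 10: one of the two choices of $a$ satisfies (2).** Let $n_1=|J\cap[i,j-1]|$; the positions $i,j-1$ are in $J$, as seen in Step 4. Let $\beta_p=1$ if the move at $p$ has type $b$, and $\beta_p=0$ otherwise. The $b$-type move at $x_i$ is at $i$ iff $\beta_i=1$, so $\varepsilon_i=1+\beta_i$ mod 2. The one at $x_j$ is at $j-1$ iff $\beta_{j-1}=1$, so $\varepsilon_j=\beta_{j-1}$. Types alternate along the $n_1$ moves from position $i$ to position $j-1$, except at the special pair. With $\iota=1$ if the special pair lies in $[i,j-1]$ and $\iota=0$ otherwise, the number of type changes is $n_1-1-\iota$, so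
$$\beta_i+\beta_{j-1}\equiv n_1-1+\iota,\qquad\text{hence}\qquad \varepsilon_i+\varepsilon_j\equiv n_1+\iota\pmod 2 .$$
Here $n_1$ and $\sigma$ do not depend on $a$. For $a=i+3$ the special pair is at $(i+2,i+3)$, and $j-1\ge i+5$, so $\iota=1$. For $a=i-3$ it is at $(i-4,i-3)$, so $\iota=0$. Exactly one choice of $a$ gives (2). With it, all $k+1$ factors are Hamiltonian cycles, and they are even because only swaps were used. This completes the proof of Lemma 5, hence of Proposition 3 and of Theorem B. $\square$

## 10. Lengths 31 and beyond

We now prove Theorem A. The cases $m=3$ and $m=4$ were done in Sections 1 and 4.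

**Odd $m\ge5$: apply Theorem B directly.** The dimension $\rho=n-m=2^m-1-m$ is even and at least $26$. We have $N=n(n-1)/6\ge5n\ge3\rho+1$. The set $S$ spans $H_n$. The group $GL(m,2)$ permutes the points, hence acts linearly on $H_n$, and it is transitive on lines. So (D) holds, and Theorem B gives $\lfloor N/2\rfloor$ edge-disjoint Hamiltonian cycles.

**Even $m\ge6$: pass to a quotient first.** Now $n-m$ is odd, so Theorem B does not apply to $H_n$. But Lemma 2 lets us factor out a line, and this repairs the parity. Fix a line $b=\{p,p',p''\}$. Let $\bar V=H_n/\langle b\rangle$, $\rho=\dim\bar V=n-m-1$ (even, $\ge56$), and let $E$ be the image of $S\setminus\{b\}$; its elements are nonzero, and distinct for distinct lines. The set $E$ spans $\bar V$, and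
$$|E|=N-1=\frac{(n-3)(n+2)}6$$
is even. Since $n\ge63$, $|E|\ge10(n+2)\ge3\rho+1$. What is lost is transitivity, because only automorphisms fixing $b$ act on the quotient. So we verify (D) with Lemma 4.

**Step 1: two orbits.** The stabilizer of $b$ in $GL(m,2)$ acts on $\bar V$ and on $E$ with exactly two orbits: $O_1$ (lines meeting $b$ in one point) and $O_2$ (lines skew to $b$). For $O_1$: let $\{z,y,y+z\}$ and $\{w,y',y'+w\}$ be lines $\ne b$ with $z,w\in b$. Choose $z'\in b\setminus\{z\}$ and $w'\in b\setminus\{w\}$. The triples $(z,z',y)$ and $(w,w',y')$ are linearly independent, so some $g\in GL(m,2)$ maps the first to the second; it fixes $b$ and maps the first line to the second. For $O_2$: if $\{x,y,x+y\}$ and $\{x',y',x'+y'\}$ are skew to $b$, then $(p,p',x,y)$ and $(p,p',x',y')$ are linearly independent, and some $g\in GL(m,2)$ maps the first to the second; it fixes $b$. Hence the largest set $Y$ attaining $\gamma$ in Lemma 4 is $O_1$, $O_2$ or $E$. Since $E$ itself is a candidate, $\gamma\ge|E|/\rho$.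

**Step 2: $Y\ne O_1$.** We bound the density of $O_1$. There are $\frac{n-1}2$ lines through each point, so $|O_1|=3\left(\frac{n-1}2-1\right)=\frac{3(n-3)}2$. The $\frac{n-1}2$ lines through $p$, including $b$, are independent in $H_n$, since each has points on no other. So $\dim\langle O_1\rangle\ge\frac{n-3}2$ in $\bar V$, and $|O_1|/\dim\langle O_1\rangle\le3<|E|/\rho\le\gamma$.

**Step 3: $\dim\langle O_2\rangle\ge\rho-2$ in $\bar V$.** Equivalently, $b$ and the lines skew to $b$ span at least $\rho-1=n-m-2$ dimensions of $H_n$; that is, the space of functions $\psi$ on points orthogonal to $b$ and to all lines skew to $b$ has dimension at most $n-(n-m-2)=m+2$. Let $K$ be a complement of the subspace $\{0,p,p',p''\}$ in $\mathbb F_2^m$, so $\dim K=m-2\ge2$. Every point lies in $K$, or in $b$, or has the form $x+z$ with $x\in K\setminus\{0\}$ and $z\in b$.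

* Lines in $K$ are skew to $b$, so $\psi|_K$ is linear.
* For distinct nonzero $x,y\in K$ and $z\in b$, the line $\{x+z,y+z,x+y\}$ is skew to $b$, so $\psi(x+z)+\psi(y+z)=\psi(x+y)=\psi(x)+\psi(y)$. Thus $\psi(x+z)+\psi(x)=:c_z$ does not depend on $x\in K\setminus\{0\}$.
* For such $x,y$ the line $\{x+p,y+p',x+y+p''\}$ is skew to $b$, and linearity on $K$ gives $c_p+c_{p'}+c_{p''}=0$.
* Orthogonality to $b$ gives $\psi(p'')=\psi(p)+\psi(p')$.

So $\psi$ is determined by $\psi|_K$ ($m-2$ dimensions), $\psi(p),\psi(p')$, and $c_p,c_{p'}$. The dimension is at most $m+2$.

**Step 4: $Y\ne O_2$.** Since $|O_2|=|E|-\frac{3(n-3)}2$, the inequality $\frac{|O_2|}{\rho-2}<\frac{|E|}\rho$ is equivalent to $2|E|<\frac{3(n-3)}2\rho$. Inserting $2|E|=\frac{(n-3)(n+2)}3$, this becomes $2(n+2)<9\rho$, which holds because $\rho=n-m-1\ge n/2$. So the density of $O_2$ is below $|E|/\rho\le\gamma$.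

**Conclusion.** So $Y=E$, and since $E$ spans $\bar V$, Lemma 4 gives (D). As $|E|$ is even, Theorem B decomposes $\mathrm{Cay}(\bar V;E)$ completely into $(N-1)/2$ Hamiltonian cycles, and Lemma 2 lifts them to $\lfloor N/2\rfloor$ edge-disjoint Hamiltonian cycles of $G(H_n)$. This proves Theorem A. $\blacksquare$

## 11. The extended Hamming code for odd $m$

> **Theorem C.** The minimum distance graph of the extended Hamming code of length $2^m$ is Hamiltonian decomposable for all odd $m\ge3$.

*Proof.* Index the coordinates by all vectors of $\mathbb F_2^m$. The code consists of the even-size sets with sum $0$. Its minimum-weight words are the 4-sets with sum $0$, that is, the affine planes. So the graph is the Cayley graph of the code with respect to the planes.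

**The planes span the code.** A function orthogonal to all planes satisfies $\psi(x)+\psi(y)+\psi(z)+\psi(x+y+z)=0$ for distinct $x,y,z$. With $z=0$ this reads $\psi(x+y)=\psi(x)+\psi(y)+\psi(0)$ for distinct nonzero $x,y$, so $\psi+\psi(0)$ is linear and $\psi$ is affine. Affine functions lie in the dual code, since the code is defined by even size and sum $0$. Hence the planes span the code.

**Odd $m\ge5$.** The group $AGL(m,2)$ acts linearly on the code and is transitive on planes, so (D) holds. The dimension is $\rho=2^m-1-m$, which is even for odd $m$ and at least $26$. The number of planes is $2^m(2^m-1)(2^m-2)/24\ge38\cdot2^m>3\rho+1$, as $31\cdot30/24>38$. So Theorem B applies.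

**$m=3$.** The code has $16$ words: $0$, $14$ words of weight 4, and the all-one word. Each word is adjacent to every other word except its complement, so the graph is $K_{16}$ minus a perfect matching. By Walecki it decomposes into $7$ Hamiltonian cycles. $\blacksquare$
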